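
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\numberwithin{equation}{section}

\title{The distance from a normal operator to the nilpotents of order $n$}


\begin{abstract}
We prove that a normal operator $N$ on a Hilbert space and an operator $Q$ with $Q^n=0$ satisfy $\|N-Q\|\ge \|N\|/\sqrt n$. For $n\times n$ matrices this confirms a conjecture posed in \cite{orbits}, with the best possible absolute constant $C=1$. In $\mathbf M_n(\mathbb C)$ the bound is attained with $N\ne0$ for $n=1,2$ and for no other $n$, and for large $n$ the constant improves to $\sqrt2-o(1)$. The proof is an induction along the kernels of the powers of $Q$: triangularity of $Q$ extends control from rows to columns, and normality returns it from columns to rows. The same induction gives versions for operators with one-sided control of the self-commutator and for algebraic $Q$.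
\end{abstract}

\section{The question}

Let $\mathbf M_n(\mathbb C)$ be the algebra of complex $n\times n$ matrices with the operator norm $\|A\|=\max\{\|Ax\|:\|x\|=1\}$, where $\mathbb C^n$ has its usual inner product, and let $\sigma(A)$ denote the spectrum of $A$. Throughout, $n$ is a positive integer. A normal matrix has an orthonormal basis of eigenvectors, and its norm is the largest modulus of an eigenvalue. A nilpotent matrix has only the eigenvalue $0$, whatever its norm. How closely can a nilpotent matrix imitate a normal one of norm $1$?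

For $n=1$ the only nilpotent is $0$, and the distance is $1$. As $n$ grows, the distance can become small. It is known that for each $n$ there are a normal $L_n\in\mathbf M_n(\mathbb C)$ with $\|L_n\|=1\in\sigma(L_n)$ and a nilpotent $Q_n\in\mathbf M_n(\mathbb C)$ such that
\begin{equation}\label{eq:upper}
\|L_n-Q_n\|<5(\pi/n)^{1/2}.
\end{equation}
The conjecture posed in \cite{orbits} is that this order of magnitude is optimal: there is an absolute constant $C>0$ such that, for every $n$ and every normal $N\in\mathbf M_n(\mathbb C)$ with $\|N\|=1$,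
\begin{equation}\label{eq:conj}
\inf\{\|N-Q\|:Q\in\mathbf M_n(\mathbb C),\ Q^n=0\}\ \ge\ C/\sqrt n .
\end{equation}

\paragraph{What eigenvalue perturbation gives.}
The first tool that comes to mind yields only the order $1/n$. Let $N\in\mathbf M_n(\mathbb C)$ be normal with $\|N\|=1$, let $Q\in\mathbf M_n(\mathbb C)$ be nilpotent, $E=N-Q$ and $\varepsilon=\|E\|$. Since $\|(N-z)^{-1}\|=1/\operatorname{dist}(z,\sigma(N))$ for $z\notin\sigma(N)$, the matrix
\[
N-tE-z=\bigl(I-tE(N-z)^{-1}\bigr)(N-z)
\]
is invertible whenever $0\le t\le1$ and $\operatorname{dist}(z,\sigma(N))>\varepsilon$. So the eigenvalues of $N-tE$ lie in the union $U$ of the closed disks of radius $\varepsilon$ about the eigenvalues of $N$. They move continuously with $t$, so the number of them in each connected component of $U$, counted with multiplicity, is constant. At $t=0$ every component contains an eigenvalue; at $t=1$ all eigenvalues equal $0$. Hence $U$ is connected and contains $0$. Now go from $0$ to an eigenvalue of modulus $1$ through a chain of at most $n$ successively intersecting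 disks, the first containing $0$ and the last centered at that eigenvalue. This gives $1\le \varepsilon+2(n-1)\varepsilon$, that is, $\varepsilon\ge 1/(2n-1)$.

This argument uses normality only through the norm of the resolvent. The proof below uses instead that $\|Nx\|=\|N^*x\|$ for all vectors $x$, and reaches the order $n^{-1/2}$. We write $B(H)$ for the bounded operators on $H$.

\begin{theorem}\label{thm:main}
Let $H$ be a complex Hilbert space, let $N\in B(H)$ be normal, and let $Q\in B(H)$ satisfy $Q^n=0$. Then
\[
\|N-Q\|\ \ge\ \|N\|/\sqrt n .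
\]
In particular, \eqref{eq:conj} holds with $C=1$ for every $n$ and every normal $N\in\mathbf M_n(\mathbb C)$ with $\|N\|=1$.
\end{theorem}

The case $n=1$ shows that no absolute constant $C>1$ is admissible, and \eqref{eq:upper} shows that the rate $n^{-1/2}$ is exact up to a constant factor. The dimension of $H$ plays no role; only the order of nilpotency of $Q$ enters. Normality cannot simply be dropped: for $N=Q\neq0$ the distance is $0$.

Theorem~\ref{thm:main} is proved in Section~\ref{sec:proof}. Section~\ref{sec:equality} settles when the bound is attained for $n\times n$ matrices, Section~\ref{sec:sqrt2} improves the constant for large $n$, and Section~\ref{sec:beyond} relaxes the hypotheses on $N$ and on $Q$.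

\paragraph{The idea for $n=2$ and $n=3$.}
Choose an orthonormal basis in which $Q$ is strictly upper triangular. For $n=2$ write
\[
N=\begin{pmatrix}a&b\\c&d\end{pmatrix},\qquad Q=\begin{pmatrix}0&q\\0&0\end{pmatrix},\qquad
E=N-Q=\begin{pmatrix}a&b-q\\c&d\end{pmatrix},\qquad \varepsilon=\|E\| .
\]
The difficulty is the entry $b$: since $q$ is arbitrary, smallness of $E$ says nothing about it. What $E$ does control is the first column of $N$, so $|a|^2+|c|^2\le\varepsilon^2$, and the second row, so $|c|^2+|d|^2\le\varepsilon^2$. Normality supplies the rest. As $\|Ne_1\|=\|N^*e_1\|$, the first \emph{row} of $N$ has the same norm as the first \emph{column}, so $|a|^2+|b|^2\le\varepsilon^2$. Both rows of $N$ have norm at most $\varepsilon$, and therefore $\|N\|^2\le2\varepsilon^2$.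

For $n=3$ the same moves are made alternately. The first column of $N$ has norm at most $\varepsilon$, hence so has the first row. Now look at the first \emph{two} columns. Their first row is part of a row already controlled; their remaining two rows have entries only on or below the diagonal, where $N$ and $E$ agree, and so form a block of norm at most $\varepsilon$. Together the first two columns have norm at most $\sqrt2\,\varepsilon$. By normality, now applied to a whole block, the first two rows have norm at most $\sqrt2\,\varepsilon$. Adding the last row, of norm at most $\varepsilon$, we get $\|N\|^2\le3\varepsilon^2$. Each step costs one $\varepsilon^2$, because the new block is a corner of $E$ and is measured in the operator norm. Figure~\ref{fig:step} shows the general step.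

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\fill[gray!20] (0,3) rectangle (5,5);
\fill[gray!55] (0,0) rectangle (3,3);
\draw[very thin,gray] (0,0) grid (5,5);
\draw[thick] (0,0) rectangle (5,5);
\draw[very thick] (0,5)--(0,0)--(5,0)--(5,1)--(4,1)--(4,2)--(3,2)--(3,3)--(2,3)--(2,4)--(1,4)--(1,5)--cycle;
\node at (1.5,-0.5) {columns $1,\dots,k$};
\draw[dashed] (3,-0.25)--(3,5.2);
\node[right] at (5.2,4) {rows $1,\dots,k-1$: from step $k-1$, by normality};
\node[right] at (5.2,1.5) {dark corner: here $N=E$, norm at most $\varepsilon$};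
\end{tikzpicture}
\caption{One step of the induction, drawn for $n=5$ and $k=3$, in a basis in which $Q$ is strictly upper triangular and $E=N-Q$ has norm $\varepsilon$. On and below the diagonal (inside the heavy staircase) $Q$ vanishes and $N=E$. The first $k$ columns consist of a part of the first $k-1$ rows (light) and a corner on which $N=E$ (dark). The light rows have the same norm as the first $k-1$ columns because $N$ is normal.}
\label{fig:step}
\end{figure}

\section{Proof of the lower bound}\label{sec:proof}

``Projection'' always means orthogonal projection, and $P\le P'$ for projections means that the range of $P$ is contained in that of $P'$. The matrix argument is best written without a basis. Call a chain of projections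
\[
0=P_0\le P_1\le\dots\le P_n=I,\qquad R_k:=I-P_k,
\]
a \emph{flag for $Q$} if $Q$ maps the range of $P_k$ into that of $P_{k-1}$ for $1\le k\le n$, that is, if
\begin{equation}\label{eq:flag}
R_{k-1}QP_k=0\qquad(1\le k\le n).
\end{equation}
If $Q^n=0$, the projections $P_k$ onto $\ker Q^k$ form a flag for $Q$: the closed subspaces $\ker Q^k$ increase from $\{0\}$ to $H$, and $Q$ maps $\ker Q^k$ into $\ker Q^{k-1}$. If $E=N-Q$ and $\varepsilon=\|E\|$, then \eqref{eq:flag} gives
\begin{equation}\label{eq:corner}
\|R_{k-1}NP_k\|=\|R_{k-1}EP_k\|\le\varepsilon\qquad(1\le k\le n).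
\end{equation}
This is all the information about $Q$ that we use. The two moves of the induction are the following.

\begin{lemma}\label{lem:moves}
Let $P,P'$ be projections on $H$.
\begin{enumerate}
\item[(i)] For every $T\in B(H)$, $\ \|TP\|^2\le\|P'T\|^2+\|(I-P')TP\|^2$.
\item[(ii)] If $N\in B(H)$ is normal, then $\|PN\|=\|NP\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $\|x\|\le 1$, the Pythagorean theorem gives $\|TPx\|^2=\|P'TPx\|^2+\|(I-P')TPx\|^2$, and $\|P'TPx\|\le\|P'T\|\,\|Px\|\le\|P'T\|$.

(ii) Since $\|Ny\|^2=\langle N^*Ny,y\rangle=\langle NN^*y,y\rangle=\|N^*y\|^2$ for all $y$, we have $\|NP\|=\|N^*P\|=\|(PN)^*\|=\|PN\|$.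
\end{proof}

\begin{proposition}\label{prop:top}
Let $N$ be normal, let $(P_k)_{k=0}^n$ be a flag for $Q$, and let $\varepsilon=\|N-Q\|$. Then
\begin{equation}\label{eq:top}
\|NP_k\|^2\le k\varepsilon^2\qquad(0\le k\le n).
\end{equation}
\end{proposition}

\begin{proof}
For $k=0$ both sides are $0$. For $k\ge1$, apply Lemma~\ref{lem:moves}(i) with $T=N$, $P=P_k$ and $P'=P_{k-1}$, then \eqref{eq:corner}, then Lemma~\ref{lem:moves}(ii):
\[
\|NP_k\|^2\le\|P_{k-1}N\|^2+\varepsilon^2=\|NP_{k-1}\|^2+\varepsilon^2 .
\]
The claim follows by induction on $k$.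
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:top} to the flag of the kernels $\ker Q^k$. For $k=n$ we have $P_n=I$, and \eqref{eq:top} reads $\|N\|^2\le n\|N-Q\|^2$.
\end{proof}

\section{When the bound is attained}\label{sec:equality}

For matrices, consider the smallest possible distance
\[
\nu_n=\min\{\|N-Q\|:\ N,Q\in\mathbf M_n(\mathbb C),\ N\text{ normal},\ \|N\|=1,\ Q^n=0\}.
\]
The minimum is attained. Indeed, $Q=0$ gives distance $1$, so we may restrict to pairs with $\|N-Q\|\le1$, hence $\|Q\|\le2$; the normal matrices of norm $1$ form a compact set and the matrices with $Q^n=0$ a closed one. Theorem~\ref{thm:main} says $\nu_n\ge1/\sqrt n$.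

\begin{theorem}\label{thm:equality}
$\nu_n=1/\sqrt n$ for $n=1,2$, and $\nu_n>1/\sqrt n$ for all $n\ge3$.
\end{theorem}

Proposition~\ref{prop:top} works upward from $P_0$. To exploit equality we also need its mirror image, which works downward from $P_n$. It comes from passing to adjoints.

\begin{lemma}\label{lem:bottom}
In the situation of Proposition~\ref{prop:top},
\begin{equation}\label{eq:bottom}
\|NR_k\|^2\le(n-k)\varepsilon^2\qquad(0\le k\le n).
\end{equation}
\end{lemma}

\begin{proof}
Put $P_j'=R_{n-j}$ for $0\le j\le n$. These projections increase from $R_n=0$ to $R_0=I$. They form a flag for $Q^*$, because for $1\le j\le n$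
\[
(I-P_{j-1}')Q^*P_j'=P_{n-j+1}Q^*R_{n-j}=(R_{n-j}QP_{n-j+1})^*=0
\]
by \eqref{eq:flag} with $k=n-j+1$. Also $N^*$ is normal and $\|N^*-Q^*\|=\varepsilon$. So \eqref{eq:top}, applied to $N^*$, $Q^*$ and $(P_j')$ with $j=n-k$, gives $\|N^*R_k\|^2\le(n-k)\varepsilon^2$. Finally $\|N^*R_k\|=\|NR_k\|$ by normality.
\end{proof}

The idea for $n\ge3$ is this. If the bound is attained, then \eqref{eq:top} and \eqref{eq:bottom} together leave no slack: an eigenvector $x$ for an eigenvalue $\lambda$ of modulus $1$ must be evenly spread over the flag, and on the vectors $P_kx$ the operator $N$ must act like the rank-one operator $\lambda\langle\,\cdot\,,x\rangle x$. But then one of the corners in \eqref{eq:corner} is too large.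

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
For $n=1$ we have $Q=0$ and $\nu_1=1$. For $n=2$ let
\[
N=\frac12\begin{pmatrix}1&1\\1&1\end{pmatrix},\qquad Q=\begin{pmatrix}0&1\\0&0\end{pmatrix},\qquad
N-Q=\frac12\begin{pmatrix}1&-1\\1&1\end{pmatrix}.
\]
Here $N$ is a projection of norm $1$, and $N-Q$ is $1/\sqrt2$ times a unitary matrix. Hence $\nu_2\le1/\sqrt2$, and Theorem~\ref{thm:main} gives equality.

Let $n\ge3$, and suppose that $\nu_n=1/\sqrt n$. Since the minimum is attained, there are a normal $N$ with $\|N\|=1$ and a $Q$ with $Q^n=0$ such that $\varepsilon=\|N-Q\|=1/\sqrt n$. Let $(P_k)$ be a flag for $Q$, for instance that of the kernels $\ker Q^k$. Choose a unit vector $x$ with $Nx=\lambda x$, $|\lambda|=1$; since $N$ is normal, also $N^*x=\bar\lambda x$.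

\emph{The eigenvector is evenly spread over the flag.} By Lemma~\ref{lem:moves}(ii) and \eqref{eq:top}, $\|P_kx\|^2=\|P_kNx\|^2\le\|P_kN\|^2=\|NP_k\|^2\le k/n$; in the same way \eqref{eq:bottom} gives $\|R_kx\|^2=\|R_kNx\|^2\le(n-k)/n$. The two left sides add up to $1$, and so do the two bounds. Hence
\[
\|P_kx\|^2=\frac kn,\qquad \|R_kx\|^2=\frac{n-k}n\qquad(0\le k\le n).
\]

\emph{$N$ maps each $P_kx$ to a multiple of $x$.} By \eqref{eq:top}, $\|NP_kx\|\le\sqrt{k/n}\,\|P_kx\|=k/n$. On the other hand,
\[
\langle NP_kx,x\rangle=\langle P_kx,N^*x\rangle=\lambda\|P_kx\|^2=\lambda\,\frac kn .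
\]
So equality holds in the Cauchy--Schwarz inequality for $NP_kx$ and the unit vector $x$, and
\begin{equation}\label{eq:rankone}
NP_kx=\lambda\,\frac kn\,x\qquad(0\le k\le n).
\end{equation}

\emph{Contradiction.} Apply \eqref{eq:corner} with $k=2$ to the vector $P_2x$. By \eqref{eq:rankone},
\[
\frac2n\sqrt{\frac{n-1}n}=\Bigl\|\lambda\,\frac2n\,R_1x\Bigr\|=\|R_1NP_2x\|\le\frac1{\sqrt n}\,\|P_2x\|=\frac{\sqrt2}{n}.
\]
Squaring gives $2(n-1)\le n$, that is, $n\le2$, contrary to $n\ge3$.
\end{proof}

\section{A better constant for large \texorpdfstring{$n$}{n}}\label{sec:sqrt2}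

\begin{theorem}\label{thm:sqrt2}
Let $N\in B(H)$ be normal, and let $Q\in B(H)$ satisfy $Q^n=0$ with $n\ge2$. Then
\[
\|N-Q\|\ \ge\ \frac{\|N\|}{1+\sqrt{\lceil n/2\rceil}} .
\]
Consequently
\[
\sqrt2\ \le\ \liminf_{n\to\infty}\sqrt n\,\nu_n\ \le\ \limsup_{n\to\infty}\sqrt n\,\nu_n\ \le\ 5\sqrt\pi .
\]
\end{theorem}

The idea is to split the flag in the middle. With $m=\lceil n/2\rceil$, $P=P_m$, $R=I-P$ and $\varepsilon=\|N-Q\|$, write
\[
N=\begin{pmatrix}A&B\\ K&D\end{pmatrix},\qquad A=PNP,\quad B=PNR,\quad K=RNP,\quad D=RNR .
\]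
The estimates from the two ends make $\|A\|$ and $\|D\|$ at most $\sqrt m\,\varepsilon$, and $K$, which is a corner of $E=N-Q$, has norm at most $\varepsilon$. If also $\|B\|\le\varepsilon$, we would get $\|N\|\le\sqrt m\,\varepsilon+\varepsilon$ at once. But $B$ lies where $Q$ is unrestricted, and we know only $\|B\|\le\|PN\|=\|NP\|\le\sqrt m\,\varepsilon$. The way out is that an eigenvector of a normal operator satisfies two equations, one for $N$ and one for $N^*$. The second row of $N$ is $(K,D)$, and the first row of $N^*$ is $(A^*,K^*)$; neither involves $B$.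

\begin{proof}
If $N=0$ there is nothing to prove; by scaling we may assume $\|N\|=1$. Use the notation above, with $(P_k)$ the flag of the kernels $\ker Q^k$. By \eqref{eq:top} and \eqref{eq:bottom},
\[
\|A\|\le\|NP_m\|\le\sqrt m\,\varepsilon,\qquad
\|D\|\le\|NR_m\|\le\sqrt{n-m}\,\varepsilon\le\sqrt m\,\varepsilon .
\]
Since $R_m=R_mR_{m-1}$, \eqref{eq:corner} gives $\|K\|=\|R_mR_{m-1}NP_m\|\le\varepsilon$.

For a normal operator, the spectral radius equals the norm and every point of the spectrum is an approximate eigenvalue. So there are $\lambda$ with $|\lambda|=1$ and unit vectors $x_j$ with $\|(N-\lambda)x_j\|\to0$. As $N-\lambda$ is normal, $\|(N^*-\bar\lambda)x_j\|=\|(N-\lambda)x_j\|\to0$ as well. (In finite dimensions take $x_j=x$, an eigenvector.) Put $y_j=Px_j$ and $z_j=Rx_j$. Applying $P$ to the relation for $N^*$ and $R$ to the relation for $N$, we get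
\[
\bar\lambda y_j=A^*y_j+K^*z_j+o(1),\qquad \lambda z_j=Ky_j+Dz_j+o(1),
\]
and therefore
\[
\|y_j\|\le\sqrt m\,\varepsilon\,\|y_j\|+\varepsilon\|z_j\|+o(1),\qquad
\|z_j\|\le\varepsilon\|y_j\|+\sqrt m\,\varepsilon\,\|z_j\|+o(1).
\]
Let $s_j=\|y_j\|+\|z_j\|$. Adding the two inequalities gives $s_j\le(1+\sqrt m)\,\varepsilon\,s_j+o(1)$. Since $s_j\ge\|x_j\|=1$, we may divide by $s_j$ and let $j\to\infty$, obtaining $1\le(1+\sqrt m)\,\varepsilon$.

For $H=\mathbb C^n$ this says $\sqrt n\,\nu_n\ge\sqrt n/(1+\sqrt{\lceil n/2\rceil})$, and the right side tends to $\sqrt2$. The upper bound for the $\limsup$ follows from \eqref{eq:upper}, which gives $\nu_n\le\|L_n-Q_n\|<5(\pi/n)^{1/2}$.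
\end{proof}

For even $n$, Theorem~\ref{thm:sqrt2} is stronger than Theorem~\ref{thm:main} when $1+\sqrt{n/2}<\sqrt n$, that is, when $n>(2+\sqrt2)^2=6+4\sqrt2$; so exactly for even $n\ge12$. We do not determine the value of $\lim\sqrt n\,\nu_n$, or whether this limit exists.

\section{Weaker normality, algebraic \texorpdfstring{$Q$}{Q}}\label{sec:beyond}

In Section~\ref{sec:proof}, normality entered only through $\|PN\|\le\|NP\|$, and nilpotency only through the corner estimate \eqref{eq:corner}. Each can be relaxed separately.

\paragraph{One-sided control of the self-commutator.}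
For self-adjoint operators, $S\le S'$ means that $S'-S$ is positive. Recall that $T$ is \emph{hyponormal} if $TT^*\le T^*T$, and that a self-adjoint operator $S$ satisfies $S\le S_+\le\|S_+\|I$, where $S_+$ is its positive part.

\begin{theorem}\label{thm:delta}
Let $T,Q\in B(H)$ with $Q^n=0$, and let $\delta\ge0$ satisfy $TT^*\le T^*T+\delta I$. Then
\begin{equation}\label{eq:delta}
\|T\|^2\le n\|T-Q\|^2+(n-1)\delta .
\end{equation}
In particular, $\|T-Q\|\ge\|T\|/\sqrt n$ for every hyponormal $T$. Moreover, whenever $Q^n=0$,
\begin{equation}\label{eq:selfcomm}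
\|Q\|^2\le(n-1)\,\bigl\|(QQ^*-Q^*Q)_+\bigr\| ,
\end{equation}
and here the constant $n-1$ is sharp for every $n$.
\end{theorem}

\begin{proof}
For every projection $P$ we have $0\le PTT^*P\le PT^*TP+\delta P$, and hence
\begin{equation}\label{eq:reflect}
\|PT\|^2=\|PTT^*P\|\le\|PT^*TP\|+\delta=\|TP\|^2+\delta .
\end{equation}
Let $\varepsilon=\|T-Q\|$ and let $(P_k)$ be the flag of the kernels $\ker Q^k$. The estimate \eqref{eq:corner} did not use normality, so $\|R_{k-1}TP_k\|\le\varepsilon$, and Lemma~\ref{lem:moves}(i) gives
\[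
\|TP_k\|^2\le\|P_{k-1}T\|^2+\varepsilon^2\qquad(1\le k\le n).
\]
For $k=1$ the right side is $\varepsilon^2$, since $P_0=0$; no $\delta$ is spent. For $k\ge2$ it is at most $\|TP_{k-1}\|^2+\delta+\varepsilon^2$ by \eqref{eq:reflect}. Induction yields $\|TP_k\|^2\le k\varepsilon^2+(k-1)\delta$ for $1\le k\le n$, and $k=n$ is \eqref{eq:delta}.

For hyponormal $T$ take $\delta=0$. For \eqref{eq:selfcomm} take $T=Q$ and $\delta=\|(QQ^*-Q^*Q)_+\|$ in \eqref{eq:delta}.

For the sharpness, let first $n\ge2$, and define $Q$ on $\mathbb C^n$ by $Qe_1=0$ and $Qe_{j+1}=\sqrt j\,e_j$ for $1\le j\le n-1$. Then $Q^n=0$. Since $Q^*e_j=\sqrt j\,e_{j+1}$ for $j\le n-1$ and $Q^*e_n=0$, we have $Q^*Qe_j=(j-1)e_j$ for all $j$, while $QQ^*e_j=je_j$ for $j\le n-1$ and $QQ^*e_n=0$. Therefore $\|Q\|^2=\|Q^*Q\|=n-1$ and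
\[
QQ^*-Q^*Q=\operatorname{diag}(1,\dots,1,-(n-1)),
\]
whose positive part has norm $1$, so \eqref{eq:selfcomm} is an equality. For $n=1$ both sides are $0$.
\end{proof}

Inequality \eqref{eq:selfcomm} measures how a nonzero nilpotent must fail to be hyponormal. By taking adjoints, the bound $\|T-Q\|\ge\|T\|/\sqrt n$ also holds when $T^*$ is hyponormal.

\paragraph{Algebraic $Q$.}
If $Q$ satisfies a polynomial equation with roots $\lambda_1,\dots,\lambda_n$, there is still an increasing chain of kernels. The corner $R_{k-1}QP_k$ is no longer zero, but it equals the corner $\lambda_kR_{k-1}P_k$ of a scalar operator.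

\begin{theorem}\label{thm:algebraic}
Let $N\in B(H)$ be normal, and let $Q\in B(H)$ satisfy $\prod_{k=1}^n(Q-\lambda_k)=0$ with $\lambda_1,\dots,\lambda_n\in\mathbb C$. Then
\[
\|N\|^2\le\sum_{k=1}^n\bigl(\|N-Q\|+|\lambda_k|\bigr)^2 .
\]
\end{theorem}

\begin{proof}
Let $\varepsilon=\|N-Q\|$, let $P_k$ be the projection onto $\ker\prod_{j\le k}(Q-\lambda_j)$ for $0\le k\le n$ (the empty product being $I$), and put $R_k=I-P_k$. Since the factors commute, these kernels increase; moreover $P_0=0$ and $P_n=I$, and $Q-\lambda_k$ maps the range of $P_k$ into that of $P_{k-1}$, so $R_{k-1}(Q-\lambda_k)P_k=0$ for $1\le k\le n$. Consequently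
\[
\|R_{k-1}NP_k\|=\|R_{k-1}(N-Q+\lambda_k)P_k\|\le\varepsilon+|\lambda_k| .
\]
Both parts of Lemma~\ref{lem:moves} now give
\[
\|NP_k\|^2\le\|P_{k-1}N\|^2+(\varepsilon+|\lambda_k|)^2=\|NP_{k-1}\|^2+(\varepsilon+|\lambda_k|)^2 ,
\]
and summing over $k=1,\dots,n$ proves the theorem.
\end{proof}

For instance, if all $|\lambda_k|\le r$, then $\|N-Q\|\ge\|N\|/\sqrt n-r$; for $r=0$ this is Theorem~\ref{thm:main}.

\begin{thebibliography}{1}
\bibitem{orbits}
\emph{On The Distance Between Similarity Orbits},
\url{https://jot.theta.ro/jot/archive/1983-010-001/1983-010-001-009.pdf}.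
\end{thebibliography}

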